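
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Partially blind counters form a strict hierarchy}


\begin{abstract}
Let $\mathbb{B}$ be the bicyclic monoid, and let $\mathsf{VA}(\mathbb{B}^k)$ be the class of languages accepted by valence automata over $\mathbb{B}^k$, that is, by automata with $k$ partially blind counters and $\varepsilon$-moves. We prove that $\mathsf{VA}(\mathbb{B}^k)\subsetneq\mathsf{VA}(\mathbb{B}^{k+1})$ for every $k\ge 0$. If $k$ counters could do the work of $k+1$, then a substitution argument would reduce reachability in vector addition systems of arbitrary dimension to reachability in dimension $k$, at an exponential cost. But the latter problem is primitive recursive and the former is not. We also show that a prefix-closed language already separates the classes, we bound how far additional blind counters can help, and we deduce that $\mathsf{VA}(\mathbb{B}^k)$ is not closed under intersection for any $k\ge1$.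
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $M$ be a monoid with identity $1$ and $X$ a finite alphabet. A \emph{valence automaton} over $M$ is a tuple $A=(Q,X,M,E,q_0,F)$ with a finite set $Q$ of states, an initial state $q_0\in Q$, a set $F\subseteq Q$ of final states, and a finite set $E\subseteq Q\times X^*\times M\times Q$ of edges. An edge $(p,w,m,q)$ leads from $p$ to $q$, \emph{reads} the word $w$ and has the \emph{label} $m$. A \emph{run} is a path of edges. Its \emph{input} is the product of the words that it reads, and its \emph{product} is the product in $M$ of its labels, both taken in the order of the path. The empty path from a state to itself is also a run; its input is the empty word $\varepsilon$ and its product is $1$. The language $L(A)$ consists of the inputs of all runs from $q_0$ to a state of $F$ whose product is $1$. We write $\mathsf{VA}(M)$ for the class of all languages accepted by valence automata over $M$.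

The monoid plays the role of a storage device: labels are instructions, and the requirement ``product equal to $1$'' says that the storage was used legally and is back in its initial state at the end. If $M$ is trivial there is no storage, and $\mathsf{VA}(M)$ is the class of regular languages. If $M=\mathbb{Z}^n$, the storage consists of $n$ integer counters that are checked only at the end; they are called \emph{blind} counters. This paper is about the \emph{bicyclic monoid}
\[
\mathbb{B}=\langle a,\bar a \mid a\bar a=1\rangle .
\]
Here $a$ increments and $\bar a$ decrements a counter that must never become negative and must be $0$ at the end (Lemma~\ref{lem:counter}). The automaton can neither test for zero nor see the value; it only gets stuck when it tries to decrement $0$. Such a counter is called \emph{partially blind}. An automaton over the direct product $\mathbb{B}^k$ of $k$ copies of $\mathbb{B}$ has $k$ partially blind counters. Throughout, $\mathbb{N}=\{0,1,2,\dots\}$, and $\mathbb{B}^0$ is the trivial monoid.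

Since $\mathbb{B}^k$ embeds into $\mathbb{B}^{k+1}$, we have $\mathsf{VA}(\mathbb{B}^k)\subseteq\mathsf{VA}(\mathbb{B}^{k+1})$. Does one more counter always help? The question is posed as open in \cite{MSM}, which records that strictness was conjectured by Jantzen (1979). We show that the answer is yes.

The witness is the language that $k+1$ counters recognize most directly. Let $\Gamma_d=\{a_1,\bar a_1,\dots,a_d,\bar a_d\}$, let $\varphi_d\colon\Gamma_d^*\to\mathbb{B}^d$ be the homomorphism that sends $a_i,\bar a_i$ to the generators of the $i$-th copy of $\mathbb{B}$, and put
\[
D_d=\varphi_d^{-1}(1)\subseteq\Gamma_d^* .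
\]
It consists of the legal sequences of instructions for $d$ counters that lead from $0$ back to $0$.

\begin{theorem}\label{thm:main}
For every $k\in\mathbb{N}$ we have $D_{k+1}\in\mathsf{VA}(\mathbb{B}^{k+1})\setminus\mathsf{VA}(\mathbb{B}^k)$. Hence the inclusion $\mathsf{VA}(\mathbb{B}^k)\subseteq\mathsf{VA}(\mathbb{B}^{k+1})$ is strict for every $k\in\mathbb{N}$. Moreover, for all $d,k\in\mathbb{N}$,
\[
D_d\in\mathsf{VA}(\mathbb{B}^k)\iff d\le k\iff\mathsf{VA}(\mathbb{B}^d)\subseteq\mathsf{VA}(\mathbb{B}^k).
\]
\end{theorem}

\subsection{Why counting configurations is not enough}

One would guess this answer by counting. Suppose an automaton over $\mathbb{B}^k$ accepts $D_{k+1}$ and none of its edges reads $\varepsilon$; splitting edges, we may assume that each reads exactly one letter. For $x\in\{0,\dots,n\}^{k+1}$ let $w_x=a_1^{x_1}\cdots a_{k+1}^{x_{k+1}}$ and $\bar w_x=\bar a_1^{x_1}\cdots\bar a_{k+1}^{x_{k+1}}$. Fix an accepting run on $w_x\bar w_x$ and consider the state and the counter values reached after $w_x$. If they agreed for some $x\ne x'$, then $w_x\bar w_{x'}$ would be accepted, although it is not in $D_{k+1}$. So there are $(n+1)^{k+1}$ distinct configurations. But after at most $(k+1)n$ edges each counter is at most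 $c(k+1)n$ for a constant $c$, which leaves only $O(n^k)$ configurations, a contradiction for large $n$.

With $\varepsilon$-edges this argument breaks down. Between two letters the automaton may compute for an unbounded time, its counters are not bounded in terms of the length of the input, and it may store information about many counters in few. We do not analyze what such an automaton can do. Instead, we let the hypothetical automaton itself do something that is known to be impossible.

\subsection{The idea in the first two cases}\label{sec:idea}

Consider a machine $C$ with state set $S$ and $d$ counters in which every edge increments one counter, decrements one counter, or leaves all of them unchanged. The question is whether it can get from state $p_0$ to state $p_1$ with all counters $0$ at both ends and never negative. This is essentially the reachability problem for vector addition systems.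

\emph{The case $k=0$.} Suppose that $D_1$ is accepted by a finite automaton $A$ with state set $R$, each edge of which reads at most one letter. (This is absurd, because $D_1\cap a_1^*\bar a_1^*=\{a_1^n\bar a_1^n: n\ge0\}$ is not regular, but let us see what follows.) Build a finite graph on $S\times R^d$. For an edge $p\to q$ of $C$ that increments counter $i$, and for each edge of $A$ that reads $a_1$ and leads from $r_i$ to $s_i$, draw an edge from $(p,r_1,\dots,r_d)$ to $(q,r_1,\dots,s_i,\dots,r_d)$. Treat decrements in the same way, with $\bar a_1$. Moreover, let $C$ move alone along edges without counter operation, and let each copy of $A$ move alone along edges that read $\varepsilon$. A walk in this graph is a path of $C$ together with $d$ runs of $A$, the $i$-th of which reads the sequence of operations on counter $i$. A given path of $C$ from $p_0$ to $p_1$ extends to a walk that takes all copies of $A$ from the initial state to final states exactly if each of these sequences is in $D_1$, that is, if each counter stays nonnegative and ends at $0$. So the $d$ counters have disappeared, and reachability for arbitrarily many counters has become a search in a graph with $|S|\cdot|R|^d$ vertices. For counter machines of unbounded dimension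 such a cheap algorithm does not exist (Theorem~\ref{fact:ack}), so $D_1$ is not regular.

\emph{The case $k=1$.} Suppose that $D_2$ is accepted by an automaton $A$ over $\mathbb{B}$ with state set $R$, each edge of which reads at most one letter and increments, decrements or ignores its counter. Let $C$ have three counters. Whenever $C$ operates on counter $1$ or $2$, feed this operation to $A$ as an input letter instead of executing it. The result is a machine with states $S\times R$ and only two counters: the one of $A$ and counter $3$ of $C$. The point is that the counter of $A$ has to satisfy the same condition as those of $C$: it is never negative and it is $0$ at the end. So we have a machine of the same kind, and we can feed the operations on its two counters to a second copy of $A$. This leaves one counter and states $S\times R\times R$. Starting from $d$ counters, $d-1$ rounds lead to a single counter, with $|S|\cdot|R|^{d-1}$ states. The same works for every $k$: an automaton over $\mathbb{B}^k$ for $D_{k+1}$ removes one counter per round, until $k$ are left. Reachability with a \emph{fixed} number of counters is primitive recursive (Theorem~\ref{fact:fixed}), reachability with an arbitrary number is not, and this is the contradiction.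

Section~\ref{sec:counters} makes the counter interpretation precise, Section~\ref{sec:subst} contains one round of the construction for arbitrary monoids, and Section~\ref{sec:main} proves Theorem~\ref{thm:main}. Section~\ref{sec:prefix} treats prefix-closed witnesses and additional blind counters, and Section~\ref{sec:cons} draws two consequences.

\section{Partially blind counters}\label{sec:counters}

\paragraph{Splitting edges.} Let $(p,w,m,q)$ be an edge and let $w=w_1\cdots w_l$, $m=m_1\cdots m_l$ with $l\ge1$, where factors $w_j=\varepsilon$ and $m_j=1$ are allowed. Replace the edge by a path from $p$ to $q$ through $l-1$ new non-final states, whose $j$-th edge reads $w_j$ and has label $m_j$. A run between old states traverses each such path completely, so the accepted language does not change. In this way we may assume that every edge reads at most one letter, and we may factor labels into generators.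

\medskip

Let $a$ act on $\mathbb{N}$ by $n\mapsto n+1$, and let $\bar a$ act by $n\mapsto n-1$, defined for $n\ge1$ only. Words over $\{a,\bar a\}$ act by partial maps, the letters being applied from left to right. The word $a\bar a$ acts as the identity, so this is an action of $\mathbb{B}$.

\begin{lemma}\label{lem:counter}
Let $w\in\Gamma_d^*$. Then $\varphi_d(w)=1$ if and only if $d$ counters that start at $0$ and are changed according to $w$ from left to right, $a_i$ incrementing and $\bar a_i$ decrementing counter $i$, never become negative and are all $0$ at the end.
\end{lemma}

\begin{proof}
The $i$-th component of $\varphi_d(w)$ is represented by the projection of $w$ to $\{a_i,\bar a_i\}^*$, and this projection determines the behavior of counter $i$. So we may assume that $d=1$ and that $w$ is a word over $\{a,\bar a\}$. The condition on the counter then says that the action of $w$ is defined at $0$ and maps $0$ to $0$. If $w$ represents $1$, then it acts as the identity on $\mathbb{N}$, and the condition holds. Conversely, assume the condition. Deleting factors $a\bar a$ as long as possible turns $w$ into a word $\bar a^ia^j$ that represents the same element of $\mathbb{B}$ and therefore has the same action, namely $n\mapsto n-i+j$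 with domain $\{n\ge i\}$. As it is defined at $0$, we have $i=0$, and as it maps $0$ to $0$, also $j=0$. So $w$ reduces to the empty word and represents $1$.
\end{proof}

The condition of the lemma says that
\begin{equation}\label{eq:prefix}
|v|_{a_i}\ge|v|_{\bar a_i}\ \text{ for all prefixes $v$ of $w$ and all $i$,\quad and }\quad |w|_{a_i}=|w|_{\bar a_i}\ \text{ for all } i,
\end{equation}
where $|v|_x$ is the number of occurrences of $x$ in $v$. Furthermore, $D_d\in\mathsf{VA}(\mathbb{B}^d)$: take one state $q$, initial and final, and the edges $(q,x,\varphi_d(x),q)$ for $x\in\Gamma_d$. More generally, for every finite alphabet $\Gamma$ and every homomorphism $\varphi\colon\Gamma^*\to K$ to a monoid $K$, the one-state automaton with edges $(q,x,\varphi(x),q)$ for $x\in\Gamma$ shows that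
\begin{equation}\label{eq:onestate}
\varphi^{-1}(1)\in\mathsf{VA}(K).
\end{equation}

\section{The substitution lemma}\label{sec:subst}

We now describe one round of the construction of Section~\ref{sec:idea}. The automaton $C$ has a storage $K\times N$. Its instructions to $K$ are written as words over an alphabet $\Gamma$, and an automaton $A$ over $M$ reads these words and decides whether they multiply to $1$ in $K$.

\begin{lemma}\label{lem:subst}
Let $K,M,N$ be monoids, $\Gamma$ a finite alphabet and $\varphi\colon\Gamma^*\to K$ a homomorphism. Let $A$ be a valence automaton over $M$ with $L(A)=\varphi^{-1}(1)$, and let $C$ be a valence automaton over $K\times N$ such that the $K$-components of all its labels lie in $\varphi(\Gamma^*)$. Then there is a valence automaton $C'$ over $M\times N$ with $L(C')=L(C)$.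
\end{lemma}

\begin{proof}
Write the edges of $C$ as $(p,w,u,n,q)$, where $u\in\Gamma^*$ is a word chosen to represent the $K$-component of the label. After splitting edges we may assume that $|u|\le1$ for every edge of $C$ and that every edge of $A$ reads at most one letter of $\Gamma$. Let $C'$ have the state set $Q_C\times Q_A$, the pair of initial states as initial state, the final states $F_C\times F_A$, and the following edges.
\begin{enumerate}
\item For each edge $(p,w,u,n,q)$ of $C$ with $|u|=1$ and each edge $(r,u,m,s)$ of $A$ reading the same letter $u$, the edge $\bigl((p,r),w,(m,n),(q,s)\bigr)$.
\item For each edge $(p,w,\varepsilon,n,q)$ of $C$ and each $r\in Q_A$, the edge $\bigl((p,r),w,(1,n),(q,r)\bigr)$.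
\item For each edge $(r,\varepsilon,m,s)$ of $A$ and each $p\in Q_C$, the edge $\bigl((p,r),\varepsilon,(m,1),(p,s)\bigr)$.
\end{enumerate}

Let a run of $C'$ be given. If one of its edges arises in several ways, choose one of them for each occurrence. Then the run projects to a run of $C$ (forget the edges of type~3) and to a run of $A$ (forget those of type~2). The word $U\in\Gamma^*$ formed by the instructions of the run of $C$ is the input of the run of $A$, since letters of $U$ occur only in edges of type~1, where they agree. Conversely, given a run of $C$ with instruction word $U$ and a run of $A$ with input $U$, interleave them. Before each letter of $U$ first execute the edges of $C$ with $u=\varepsilon$ that precede it, then the $\varepsilon$-edges of $A$ that precede it, and then combine the two edges that carry the letter; after the last letter execute the remaining edges of $C$ and then those of $A$. This gives a run of $C'$. In both directions the run of $C'$ has the input and the $N$-product of the run of $C$, and the $M$-product of the run of $A$, because an edge of type 2 has $M$-component $1$, and an edge of type 3 reads $\varepsilon$ and has $N$-component $1$.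

Hence $w\in L(C')$ if and only if there is a run of $C$ from its initial state to a final state with input $w$, $N$-product $1$ and an instruction word $U\in L(A)$. Since $L(A)=\varphi^{-1}(1)$, the last condition says that $\varphi(U)$, the $K$-product of the run, is $1$. So such a run exists if and only if $w\in L(C)$.
\end{proof}

Both inclusions in $L(A)=\varphi^{-1}(1)$ are used: one guarantees that $C'$ accepts nothing new, the other that it loses nothing.

\begin{proposition}\label{prop:dichotomy}
Let $K,M,N$ be monoids.
\begin{enumerate}
\item[(a)] If $\mathsf{VA}(K)\subseteq\mathsf{VA}(M)$, then $\mathsf{VA}(K\times N)\subseteq\mathsf{VA}(M\times N)$.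
\item[(b)] If $\mathsf{VA}(M\times N^{k+1})=\mathsf{VA}(M\times N^k)$ for some $k\in\mathbb{N}$, then $\mathsf{VA}(M\times N^j)=\mathsf{VA}(M\times N^k)$ for all $j\ge k$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) An automaton over $K\times N$ uses only finitely many elements of $K$ in its labels. Let $\Gamma$ be a finite alphabet and let $\varphi\colon\Gamma^*\to K$ map $\Gamma$ onto them. By \eqref{eq:onestate}, $\varphi^{-1}(1)\in\mathsf{VA}(K)\subseteq\mathsf{VA}(M)$, and Lemma~\ref{lem:subst} applies.

(b) For every $j\ge k$, (a) applied with the additional factor $N$ turns $\mathsf{VA}(M\times N^{j+1})\subseteq\mathsf{VA}(M\times N^j)$ into $\mathsf{VA}(M\times N^{j+2})\subseteq\mathsf{VA}(M\times N^{j+1})$. The reverse inclusions are trivial, so the claim follows by induction from $j=k$.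
\end{proof}

For $M$ trivial and $N=\mathbb{B}$, part (b) says that the counter hierarchy is either strict everywhere or stationary from some point on. This is no contradiction yet. We have to use that a collapse would be effective and cheap, because the same finite automaton $A$ serves in all rounds.

\section{Proof of the main theorem}\label{sec:main}

A \emph{$d$-VASS} (vector addition system with states) is a pair $(S,T)$ of a finite set $S$ and a finite set $T\subseteq S\times\mathbb{Z}^d\times S$. Its configurations are the elements of $S\times\mathbb{N}^d$, and there is a step $(p,y)\to(q,y+z)$ whenever $(p,z,q)\in T$ and $y+z\in\mathbb{N}^d$. The \emph{reachability problem} asks, for a given VASS and two of its configurations $c,c'$, whether $c\to^*c'$, where $\to^*$ denotes a finite, possibly empty, sequence of steps. Numbers are encoded in binary; since passing to unary costs at most an exponential, this choice does not affect primitive recursiveness.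

We call a decision problem primitive recursive if its characteristic function, on a standard encoding of the inputs, is primitive recursive. An algorithm whose running time is bounded by a primitive recursive function of the input size computes a primitive recursive function. In particular, this holds for exponential-time algorithms. Moreover, primitive recursive functions are closed under composition. We use the following two theorems.

\begin{theorem}[Leroux \cite{Leroux}; Czerwi\'nski, Orlikowski \cite{CO}]\label{fact:ack}
With the dimension $d$ as part of the input, the VASS reachability problem is not primitive recursive.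
\end{theorem}

\begin{theorem}[Leroux, Schmitz \cite{LS}]\label{fact:fixed}
For every fixed $d$, the reachability problem for $d$-VASS lies in the class $\mathbf{F}_{d+4}$ of the fast-growing complexity hierarchy. In particular, it is primitive recursive.
\end{theorem}

The next proposition iterates Lemma~\ref{lem:subst}. We allow $A$ to have blind counters as well; this costs nothing and is needed in Section~\ref{sec:prefix}. A label in $\mathbb{B}^e\times\mathbb{Z}^t$ is called a \emph{unit label} if it is $1$, or a generator $a_i$ or $\bar a_i$ of one of the copies of $\mathbb{B}$, or $\pm$ a standard unit vector of $\mathbb{Z}^t$. By splitting edges, every automaton over $\mathbb{B}^e\times\mathbb{Z}^t$ can be given unit labels. The \emph{size} $|C|$ of an automaton $C$ is its number of states plus its number of edges.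

\begin{proposition}\label{prop:collapse}
Let $k,n\in\mathbb{N}$ and suppose that $D_{k+1}\in\mathsf{VA}(\mathbb{B}^k\times\mathbb{Z}^n)$. Then there is an exponential-time algorithm that, given $d\ge k+1$, a $d$-VASS and two of its configurations $c,c'$, computes a valence automaton $C$ over $\mathbb{B}^k\times\mathbb{Z}^{(d-k)n}$ with unit labels such that $L(C)\ne\emptyset$ if and only if $c\to^*c'$.
\end{proposition}

\begin{proof}
Fix once and for all a valence automaton $A$ over $\mathbb{B}^k\times\mathbb{Z}^n$ with $L(A)=D_{k+1}$ whose edges read at most one letter and have unit labels. It is a fixed finite object. Let the input be $(S,T)$, $c=(s,x)$ and $c'=(s',x')$.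

\emph{The initial automaton.} We first construct an automaton $C_d$ over $\mathbb{B}^d$ all of whose edges read $\varepsilon$. Its states are those of $S$, a new initial state $\iota$ and a new state $f$, the only final one. Its edges are
\begin{itemize}
\item $\iota\to s$ with label $\varphi_d(a_1^{x_1}\cdots a_d^{x_d})$,
\item $s'\to f$ with label $\varphi_d(\bar a_1^{x_1'}\cdots\bar a_d^{x_d'})$,
\item for each $(p,z,q)\in T$, an edge $p\to q$ with label $\varphi_d(u_1\cdots u_d)$, where $u_i=a_i^{z_i}$ if $z_i\ge0$ and $u_i=\bar a_i^{|z_i|}$ if $z_i<0$.
\end{itemize}
In $u_1\cdots u_d$ each counter is either only incremented or only decremented, so this word can be applied to $y\in\mathbb{N}^d$ exactly if $y+z\in\mathbb{N}^d$, and it leads to $y+z$. A run from $\iota$ to $f$ starts with the first edge, which produces the vector $x$, and ends with the second one, which leads to $0$ exactly from $x'$. By Lemma~\ref{lem:counter}, $L(C_d)=\{\varepsilon\}$ if $c\to^*c'$, and $L(C_d)=\emptyset$ otherwise. Finally, split the edges so that $C_d$ has unit labels. As the numbers are given in binary, the size of $C_d$ is at most exponential in the size of the input.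

\emph{One round.} Let $k+1\le e\le d$, and let $C_e$ be an automaton over $\mathbb{B}^e\times\mathbb{Z}^t$ with unit labels. Apply Lemma~\ref{lem:subst} with
\[
K=\mathbb{B}^{k+1},\quad \varphi=\varphi_{k+1},\quad M=\mathbb{B}^k\times\mathbb{Z}^n,\quad N=\mathbb{B}^{e-k-1}\times\mathbb{Z}^t
\]
and the fixed automaton $A$. After reordering factors, the result $C_{e-1}$ is an automaton over $\mathbb{B}^{e-1}\times\mathbb{Z}^{t+n}$ with $L(C_{e-1})=L(C_e)$. No splitting is necessary here: an edge of $C_e$ either carries one letter of $\Gamma_{k+1}$ and has $N$-component $1$, or it carries no letter and its $N$-component is a unit label. So the edges of $C_{e-1}$ of types 1, 2 and 3 have labels $(m,1)$, $(1,n')$ and $(m,1)$ with unit labels $m$ of $A$ and $n'$ of $C_e$, and these are unit labels. There are at most $|E_C|\,|E_A|$ edges of type 1, $|E_C|\,|Q_A|$ of type 2 and $|Q_C|\,|E_A|$ of type 3, where $Q_C,E_C,Q_A,E_A$ are the sets of states and edges of $C_e$ and $A$. Together with the $|Q_C|\,|Q_A|$ states this gives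
\[
|C_{e-1}|\le\bigl(|Q_C|+|E_C|\bigr)\bigl(|Q_A|+|E_A|\bigr)=|C_e|\cdot|A| .
\]

\emph{All rounds.} Start with $C_d$ and $t=0$. After $d-k$ rounds we obtain an automaton $C=C_k$ over $\mathbb{B}^k\times\mathbb{Z}^{(d-k)n}$ with $L(C)=L(C_d)$ and $|C|\le|C_d|\cdot|A|^{d-k}$. Here $|A|$ is constant, and $d$ is at most the size of the input, because $c$ has $d$ coordinates. So $|C|$ is at most exponential in the size of the input. Each round takes time polynomial in $d$ and the sizes of the automata involved, so $C$ is computed in exponential time.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We know that $D_{k+1}\in\mathsf{VA}(\mathbb{B}^{k+1})$. Suppose that $D_{k+1}\in\mathsf{VA}(\mathbb{B}^k)$ for some $k$. We show that then VASS reachability is primitive recursive, even if the dimension $d$ is part of the input. Adding coordinates that are constantly $0$, we may assume that $d\ge k+1$. Proposition~\ref{prop:collapse} with $n=0$ yields, in exponential time, an automaton $C$ over $\mathbb{B}^k$ with unit labels such that $L(C)\neq\emptyset$ if and only if the given target is reachable. Forget the input words of $C$ and read its labels $a_i$, $\bar a_i$, $1$ as the $i$-th unit vector, its negative, and the zero vector. This turns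 $C$ into a $k$-VASS. By Lemma~\ref{lem:counter}, $L(C)\ne\emptyset$ if and only if for some final state $g$ the configuration $(g,0)$ is reachable from $(q_0,0)$, where $q_0$ is the initial state. These are finitely many reachability queries in the fixed dimension $k$, one for each final state of $C$, and by Theorem~\ref{fact:fixed} they can be answered primitive recursively. This contradicts Theorem~\ref{fact:ack}. Hence $D_{k+1}\notin\mathsf{VA}(\mathbb{B}^k)$.

For the equivalences, let first $d\le k$. Then $D_d\in\mathsf{VA}(\mathbb{B}^d)\subseteq\mathsf{VA}(\mathbb{B}^k)$, so all three conditions hold. Now let $d>k$; we show that the two outer conditions fail. If $\mathsf{VA}(\mathbb{B}^d)\subseteq\mathsf{VA}(\mathbb{B}^k)$, then $D_d\in\mathsf{VA}(\mathbb{B}^k)$. And if $D_d\in\mathsf{VA}(\mathbb{B}^k)$, then Lemma~\ref{lem:subst} with $K=\mathbb{B}^d$, the surjective homomorphism $\varphi=\varphi_d$, $M=\mathbb{B}^k$ and trivial $N$ gives $\mathsf{VA}(\mathbb{B}^d)\subseteq\mathsf{VA}(\mathbb{B}^k)$. In either case $D_{k+1}\in\mathsf{VA}(\mathbb{B}^{k+1})\subseteq\mathsf{VA}(\mathbb{B}^d)\subseteq\mathsf{VA}(\mathbb{B}^k)$, which was excluded.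
\end{proof}

\begin{remark}
The witness $D_{k+1}$ is accepted with $k+1$ partially blind counters by an automaton that has one state, is deterministic and reads one letter per edge. With $k$ counters it cannot be accepted even with nondeterminism and $\varepsilon$-edges. The proof is indirect: for a given automaton over $\mathbb{B}^k$ it does not produce a word on which the automaton errs.
\end{remark}

\section{A prefix-closed witness and blind counters}\label{sec:prefix}

Membership in $D_d$ requires two things: counters never become negative, and they are $0$ at the end. Is the second condition responsible for the separation? To see that it is not, drop it and consider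
\[
P_d=\{w\in\Gamma_d^*: |v|_{a_i}\ge|v|_{\bar a_i}\text{ for all prefixes $v$ of $w$ and all $i$}\}.
\]
This language is closed under taking prefixes. By Lemma~\ref{lem:counter} and \eqref{eq:prefix},
\begin{equation}\label{eq:DP}
D_d=\{w\in P_d: |w|_{a_i}=|w|_{\bar a_i}\text{ for all } i\}.
\end{equation}
We also give the competing automaton $n$ blind counters, that is, we consider $\mathsf{VA}(\mathbb{B}^k\times\mathbb{Z}^n)$. The following lemma collects the required constructions.

\begin{lemma}\label{lem:tools}
Let $M,M',N$ be monoids.
\begin{enumerate}
\item[(i)] Let $X,Y$ be disjoint finite alphabets with projections $\pi_X,\pi_Y$ from $(X\cup Y)^*$ to $X^*$ and $Y^*$, and let $L\subseteq X^*$, $L'\subseteq Y^*$ with $L\in\mathsf{VA}(M)$, $L'\in\mathsf{VA}(M')$. Then $\{w\in(X\cup Y)^*:\pi_X(w)\in L,\ \pi_Y(w)\in L'\}\in\mathsf{VA}(M\times M')$.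
\item[(ii)] If $L\in\mathsf{VA}(M)$ and $L'\in\mathsf{VA}(M')$ are languages over the same alphabet, then $L\cap L'\in\mathsf{VA}(M\times M')$.
\item[(iii)] For $e\in\mathbb{N}$ let $S_e$ be the set of words over $\Gamma_e$ with as many barred as unbarred letters. Then $S_e\in\mathsf{VA}(\mathbb{Z})$ and $D_e=P_e\cap S_e$.
\item[(iv)] $\mathsf{VA}(N\times\mathbb{Z}^r)\subseteq\mathsf{VA}(N\times\mathbb{B}^{r+1})$ for all $r\in\mathbb{N}$.
\item[(v)] $P_d\in\mathsf{VA}(\mathbb{B}^d)$ for all $d\in\mathbb{N}$.
\end{enumerate}
\end{lemma}

\begin{proof}
In (i) and (ii) let $B$ and $B'$ be automata for $L$ and $L'$ whose edges read at most one letter.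

(i) Take as states the pairs of states, with pairs of initial and final states as initial and final states, and let each edge move one component along an edge of $B$ or of $B'$, with label $(m,1)$ or $(1,m')$. A run with input $w$ is an interleaving of a run of $B$ with input $\pi_X(w)$ and a run of $B'$ with input $\pi_Y(w)$. Conversely, any two runs with these inputs can be interleaved so that the input is $w$, because every edge reads at most one letter.

(ii) Take the same pairs of states. Move both components simultaneously along edges that read the same letter, with label $(m,m')$, and move either component alone along edges that read $\varepsilon$, with label $(m,1)$ or $(1,m')$. As in the proof of Lemma~\ref{lem:subst}, the runs with input $w$ correspond to pairs of runs of $B$ and $B'$ with input $w$.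

(iii) One state with loops that read an unbarred letter with label $+1$ or a barred letter with label $-1$ accepts $S_e$. If $w\in P_e$, then the final counter values $|w|_{a_i}-|w|_{\bar a_i}$ are all nonnegative, so they are all $0$ if and only if their sum is $0$, that is, if $w\in S_e$. By \eqref{eq:DP}, $D_e=P_e\cap S_e$.

(iv) For $r=1$ the idea is to count the increments of the integer counter in one partially blind counter and the decrements in another, and to empty both in parallel at the end. For general $r$, one common partially blind counter can serve as the reference value. Split edges so that all $\mathbb{Z}^r$-components are $0$ or $\pm e_i$, with the standard unit vectors $e_1,\dots,e_r$. Use partially blind counters $x_1,\dots,x_{r+1}$. Replace $+e_i$ by $a_i$, and $-e_i$ by $\prod_{j\neq i}a_j$, where $j$ runs through $1,\dots,r+1$ except $i$. Add a new state $f$, which becomes the only final state, edges from all old final states to $f$ that read $\varepsilon$ and have label $1$, and a loop at $f$ that reads $\varepsilon$ and has label $(1,\bar a_1\bar a_2\cdots\bar a_{r+1})$. Before $f$ is reached the counters never decrease. For $i\le r$, the replacement of $+e_i$ raises $x_i-x_{r+1}$ by $1$, the replacement of $-e_i$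 lowers it by $1$ because it increments $x_{r+1}$ but not $x_i$, and those of $\pm e_j$ with $j\ne i$ leave it unchanged. So $x_i-x_{r+1}$ is the value of the $i$-th blind counter. The loop lowers all counters by $1$, so it can empty all of them if and only if $x_1=\dots=x_{r+1}$ on arrival at $f$, that is, if and only if all blind counters are $0$. The $N$-product is unchanged. By Lemma~\ref{lem:counter}, the new automaton accepts the same language.

(v) Take one state, initial and final. When reading $\bar a_i$, multiply by $\bar a_i$; when reading $a_i$, multiply nondeterministically by $a_i$ or by $1$. In an accepting run on $w$ some increments have been omitted, and the remaining word is in $D_d$; since omitting increments only lowers the counts $|v|_{a_i}$, we get $w\in P_d$. Conversely, let $w\in P_d$. Going from left to right, match each $\bar a_i$ with an earlier $a_i$ that is not yet matched; the prefix condition guarantees that there is one. Omit exactly the unmatched increments. In the remaining word each $\bar a_i$ is preceded by its partner and every $a_i$ has a partner, so the word is in $D_d$ and $w$ is accepted.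
\end{proof}

Suppose $P_d\in\mathsf{VA}(\mathbb{B}^k\times\mathbb{Z}^n)$. By (ii) and (iii), one more blind counter suffices for $D_d$, and by (iv) the resulting $n+1$ blind counters can be replaced by $n+2$ partially blind ones. So Theorem~\ref{thm:main} gives $d\le k+n+2$, which is too weak by $2$. The excess does not depend on $d$, though, and it occurs only once if we treat several copies of $P_d$ at the same time.

\begin{theorem}\label{thm:prefix}
If $P_d\in\mathsf{VA}(\mathbb{B}^k\times\mathbb{Z}^n)$, then $d\le k+n$. In particular, $P_d\in\mathsf{VA}(\mathbb{B}^k)$ if and only if $d\le k$.
\end{theorem}

\begin{proof}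
Let $m\ge1$. The language $P_{md}$ consists of the words whose projections to $m$ disjoint blocks of $d$ letter pairs lie in renamed copies of $P_d$. So Lemma~\ref{lem:tools}(i), applied $m-1$ times, gives $P_{md}\in\mathsf{VA}(\mathbb{B}^{mk}\times\mathbb{Z}^{mn})$. By (ii) and (iii) of the lemma, $D_{md}\in\mathsf{VA}(\mathbb{B}^{mk}\times\mathbb{Z}^{mn+1})$, and by (iv) with $N=\mathbb{B}^{mk}$ and $r=mn+1$,
\[
D_{md}\in\mathsf{VA}(\mathbb{B}^{m(k+n)+2}).
\]
Theorem~\ref{thm:main} yields $md\le m(k+n)+2$. For $m=3$ this reads $d\le k+n+\frac23$, hence $d\le k+n$.

For $n=0$ we obtain that $P_d\in\mathsf{VA}(\mathbb{B}^k)$ implies $d\le k$. Conversely, if $d\le k$, then $P_d\in\mathsf{VA}(\mathbb{B}^d)\subseteq\mathsf{VA}(\mathbb{B}^k)$ by (v).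
\end{proof}

\begin{corollary}\label{cor:blind}
If $\mathsf{VA}(\mathbb{B}^d)\subseteq\mathsf{VA}(\mathbb{B}^k\times\mathbb{Z}^n)$, then $d\le k+n$. For $n=0$ this is sharp.
\end{corollary}

\begin{proof}
The first statement follows from $P_d\in\mathsf{VA}(\mathbb{B}^d)$ and Theorem~\ref{thm:prefix}. For $n=0$ and $d=k$ the inclusion holds trivially.
\end{proof}

The bound does not exclude that a blind counter is as useful as a partially blind one. Can a partially blind counter be replaced by sufficiently many blind ones? The method of Section~\ref{sec:main} gives a negative answer whenever a suitable upper bound for $k$ partially blind and arbitrarily many blind counters is available. The \emph{emptiness problem} is to decide whether $L(C)=\emptyset$ for a given automaton $C$; elements of $\mathbb{B}^k$ are given as words over $\Gamma_k$, and integers in binary.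

\begin{theorem}\label{thm:cond}
Let $k\in\mathbb{N}$ be such that the emptiness problem for valence automata over $\mathbb{B}^k\times\mathbb{Z}^r$, with $k$ fixed and $r$ part of the input, is primitive recursive. Then $P_{k+1}\notin\bigcup_n\mathsf{VA}(\mathbb{B}^k\times\mathbb{Z}^n)$, and therefore $\mathsf{VA}(\mathbb{B}^{k+1})\not\subseteq\bigcup_n\mathsf{VA}(\mathbb{B}^k\times\mathbb{Z}^n)$. The hypothesis holds for $k=0$ and $k=1$.
\end{theorem}

\begin{proof}
Suppose $P_{k+1}\in\mathsf{VA}(\mathbb{B}^k\times\mathbb{Z}^n)$. By Lemma~\ref{lem:tools}(ii) and (iii), $D_{k+1}\in\mathsf{VA}(\mathbb{B}^k\times\mathbb{Z}^{n+1})$. Proposition~\ref{prop:collapse}, with $n+1$ in place of $n$, reduces reachability in $d$-VASS, with $d\ge k+1$ part of the input, to emptiness for an automaton over $\mathbb{B}^k\times\mathbb{Z}^{(d-k)(n+1)}$, in exponential time. The latter is primitive recursive by hypothesis, and as before the restriction $d\ge k+1$ is harmless. This contradicts Theorem~\ref{fact:ack}. The second statement follows because $P_{k+1}\in\mathsf{VA}(\mathbb{B}^{k+1})$ by Lemma~\ref{lem:tools}(v).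

Now let $k\le1$ and let an automaton over $\mathbb{B}^k\times\mathbb{Z}^r$ be given. Split its edges so that it has unit labels, which increases its size at most exponentially. Discard the input words. Let an edge with label $+e_i$ or $-e_i$ read a new letter $c_i$ or $\bar c_i$ instead, and let all other edges read $\varepsilon$. If $k=1$, regard $a$ as pushing and $\bar a$ as popping the only symbol of a pushdown store; by Lemma~\ref{lem:counter} the $\mathbb{B}$-product is $1$ if and only if the store is used legally and is empty at the end. If $k=0$, there is no store. In both cases we effectively obtain, in time polynomial in the size of the split automaton, a context-free grammar $G$ for the words over $\{c_i,\bar c_i:1\le i\le r\}$ read on runs from the initial to a final state with $\mathbb{B}^k$-product $1$. The $\mathbb{Z}^r$-product of such a run is $0$ if and only if the word contains as many $c_i$ as $\bar c_i$ for each $i$. So the given automaton accepts some word if and only if the Parikh image of $L(G)$, the set of vectors of letter counts of its words, contains a vector with equal $c_i$- and $\bar c_i$-entries for all $i$. An existential Presburger formula, that is, an existential first-order formula over $(\mathbb{N},+,\le,0,1)$,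 that defines the Parikh image of $L(G)$ can be computed in linear time \cite{VSS}. Satisfiability of existential Presburger formulas is in NP. So the emptiness problem can be decided in elementary time, and it is primitive recursive.
\end{proof}

\begin{remark}
For $k\ge2$ and $n\ge1$ we do not prove that $\mathsf{VA}(\mathbb{B}^{k+1})\not\subseteq\mathsf{VA}(\mathbb{B}^k\times\mathbb{Z}^n)$. Theorem~\ref{thm:cond} reduces this to a primitive recursive upper bound for reachability in $k$-VASS with additional integer counters. Theorem~\ref{thm:main} needs only the case without integer counters, which is Theorem~\ref{fact:fixed}.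
\end{remark}

\section{Two consequences}\label{sec:cons}

\begin{corollary}\label{cor:inter}
For all $k,l\ge1$ there are $L\in\mathsf{VA}(\mathbb{B}^k)$ and $L'\in\mathsf{VA}(\mathbb{B}^l)$ with $L\cap L'\in\mathsf{VA}(\mathbb{B}^{k+l})\setminus\mathsf{VA}(\mathbb{B}^{k+l-1})$. In particular, no $\mathsf{VA}(\mathbb{B}^k)$ with $k\ge1$ is closed under intersection.
\end{corollary}

\begin{proof}
Let $L$ be the set of words over $\Gamma_{k+l}$ whose projection to the first $k$ letter pairs is in $D_k$, and $L'$ the set of those whose projection to the last $l$ letter pairs is, up to renaming, in $D_l$. One state suffices to accept $L$ over $\mathbb{B}^k$: the first $k$ letter pairs get their usual labels and all other letters get the label $1$. In the same way $L'\in\mathsf{VA}(\mathbb{B}^l)$. Moreover, $L\cap L'=D_{k+l}$, and Theorem~\ref{thm:main} gives the first claim. For $l=k$ both languages are in $\mathsf{VA}(\mathbb{B}^k)$, but their intersection $D_{2k}$ is not in $\mathsf{VA}(\mathbb{B}^{2k-1})\supseteq\mathsf{VA}(\mathbb{B}^k)$.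
\end{proof}

So under intersection, numbers of counters add up exactly: by Lemma~\ref{lem:tools}(ii), $k+l$ counters always suffice, and by the corollary one cannot do with fewer in general.

\begin{corollary}\label{cor:fg}
There is no finitely generated monoid $M$ with $\mathsf{VA}(M)=\bigcup_k\mathsf{VA}(\mathbb{B}^k)$.
\end{corollary}

\begin{proof}
Suppose there is one, and let $\varphi\colon\Gamma^*\to M$ be a surjective homomorphism with $\Gamma$ finite. By \eqref{eq:onestate}, $\varphi^{-1}(1)\in\mathsf{VA}(M)$, so $\varphi^{-1}(1)\in\mathsf{VA}(\mathbb{B}^k)$ for some $k$. Lemma~\ref{lem:subst} with $K=M$, the monoid $\mathbb{B}^k$ in the role of $M$, and trivial $N$ gives $\mathsf{VA}(M)\subseteq\mathsf{VA}(\mathbb{B}^k)$. But $D_{k+1}\in\mathsf{VA}(M)$ and $D_{k+1}\notin\mathsf{VA}(\mathbb{B}^k)$ by Theorem~\ref{thm:main}, a contradiction.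
\end{proof}

\begin{remark}
Finite generation cannot be omitted. The direct sum $\mathbb{B}^{(\infty)}$ of countably many copies of $\mathbb{B}$ (sequences with almost all components $1$) satisfies $\mathsf{VA}(\mathbb{B}^{(\infty)})=\bigcup_k\mathsf{VA}(\mathbb{B}^k)$, because the finitely many labels of an automaton over it lie in the product of the first $k$ copies for some $k$, and each $\mathbb{B}^k$ embeds into it.
\end{remark}

\begin{thebibliography}{9}

\bibitem{CO}
W.~Czerwi\'nski, \L.~Orlikowski, \emph{Reachability in vector addition systems is Ackermann-complete}, FOCS 2021.

\bibitem{Leroux}
J.~Leroux, \emph{The reachability problem for Petri nets is not primitive recursive}, FOCS 2021.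

\bibitem{LS}
J.~Leroux, S.~Schmitz, \emph{Reachability in vector addition systems is primitive-recursive in fixed dimension}, LICS 2019.

\bibitem{MSM}
\emph{Monoids As Storage Mechanisms}, \texttt{http://zetzsche.xyz/doc/Zetzsche2016c.pdf}.

\bibitem{VSS}
K.~N.~Verma, H.~Seidl, T.~Schwentick, \emph{On the complexity of equational Horn clauses}, CADE 2005.

\end{thebibliography}

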